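\title{The Cartesian product of an arbitrarily partitionable graph and a traceable graph is arbitrarily partitionable}

\begin{abstract}
A graph of order $n$ is arbitrarily partitionable if, for every way of writing $n$ as a sum of positive integers, its vertex set splits into connected parts of these orders. We prove the conjecture that the Cartesian product of an arbitrarily partitionable graph and a graph with a Hamiltonian path is arbitrarily partitionable. The main step concerns arbitrary connected graphs: if $A$ is connected and $H$ has a Hamiltonian path and order $m$, then $A\square H$ splits into connected parts of any prescribed orders as long as at most $m$ parts are prescribed. The bound $m$ is best possible.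
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and the \emph{order} of a graph is its number of vertices. A set $X$ of vertices of a graph $G$ is \emph{connected} if the induced subgraph $G[X]$ is connected; the empty set counts as connected. Let $G$ have order $n$. A sequence $\tau=(n_1,\dots,n_k)$ of positive integers with sum $n$ is \emph{realizable} in $G$ if $V(G)$ has a partition into connected sets $V_1,\dots,V_k$ with $|V_i|=n_i$ for all $i$. The graph $G$ is \emph{arbitrarily partitionable}, or \emph{AP}, if every such sequence is realizable in it.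

A path can be cut into consecutive segments of any prescribed orders. Hence every \emph{traceable} graph, that is, every graph with a Hamiltonian path, is AP. Connectivity alone is not enough: in the star $K_{1,3}$ the sequence $(2,2)$ is not realizable, because the part that misses the center consists of two leaves. On the other hand, an AP graph need not be traceable. The tree with edges $cx$, $cz$, $cy$, $yy'$ has three leaves, so it has no Hamiltonian path; yet the partitions
\[
\{x\},\{c,z,y,y'\};\qquad \{y,y'\},\{c,x,z\};\qquad \{y,y'\},\{c,x\},\{z\}
\]
realize $(1,4)$, $(2,3)$ and $(2,2,1)$, and the remaining sequences with at least two terms arise from these by splitting parts of order $2$. So being AP is a proper weakening of being traceable, and one may ask which constructions that preserve traceability also preserve the weaker property.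

The \emph{Cartesian product} $G\square H$ has vertex set $V(G)\times V(H)$, and $(u_1,v_1)$ is adjacent to $(u_2,v_2)$ if and only if either $u_1=u_2$ and $v_1v_2\in E(H)$, or $v_1=v_2$ and $u_1u_2\in E(G)$. The product of two traceable graphs is traceable: it contains a spanning grid, and one runs through the rows of the grid alternately forward and backward. Now let $G$ be only AP, and let $H$ be traceable of order $m$. Some sequences are easy to realize in $G\square H$. If every term is a multiple of $m$, say $\tau=(ma_1,\dots,ma_g)$, take a partition $A_1,\dots,A_g$ realizing $(a_1,\dots,a_g)$ in $G$ and use the sets $A_h\times V(H)$. It is known that $G\square H$ is AP when $H$ has order at most four, and the conjecture posed in \cite{source} is that the restriction on the order can be dropped. We prove this.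

\begin{theorem}\label{thm:main}
If $G$ is AP and $H$ is traceable, then $G\square H$ is AP.
\end{theorem}

The proof extends the easy case above. The terms of any sequence can be collected into groups of at most $m$ terms whose sums are multiples of $m$; each group is then realized inside one of the sets $A_h\times V(H)$. About $A_h$ we know only that it is connected, so we need the following statement on arbitrary connected graphs.

\begin{theorem}\label{thm:parts}
\begin{itemize}
\item[(a)] Let $A$ be a connected graph of order $a\ge1$, let $H$ be a traceable graph of order $m\ge1$, and let $s_1,\dots,s_m\ge0$ be integers with $s_1+\dots+s_m=am$. Then $V(A\square H)$ has a partition into connected sets $S_1,\dots,S_m$, some of which may be empty, with $|S_i|=s_i$ for all $i$. In particular, every sequence with at most $m$ terms and sum $am$ is realizable in $A\square H$.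
\item[(b)] For every graph $H$ of order $m$ there is a connected graph $A$ such that some sequence of $m+1$ positive integers with sum $|V(A\square H)|$ is not realizable in $A\square H$.
\end{itemize}
\end{theorem}

The last sentence of (a) follows from the first by padding the sequence with zeros and discarding the empty parts. Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:parts}(a). For the proof of Theorem~\ref{thm:parts}(a), view $A\square H$ as $m$ copies of $A$ stacked along the Hamiltonian path of $H$. There are as many parts as copies, so each part gets a copy as its home; parts larger than $a$ take what they lack from neighboring copies. Section~\ref{sec:small} shows this in small cases. Two things have to be controlled: which vertices are passed between neighboring copies (Section~\ref{sec:tree}) and in which order the parts are stacked (Section~\ref{sec:order}). Section~\ref{sec:partition} assembles the partition. Section~\ref{sec:limits} proves Theorem~\ref{thm:parts}(b) and shows that the converse of Theorem~\ref{thm:main} fails.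

\section{From $m$ parts to arbitrary sequences}\label{sec:reduction}

The reduction uses the hypothesis on $G$ for a single sequence only, and we state it in that form.

\begin{proposition}\label{prop:single}
Let $G$ be any graph of order $n$, let $H$ be traceable of order $m$, and let $\tau$ be a sequence of positive integers with sum $nm$. Suppose that the terms of $\tau$ can be split into groups $\tau_1,\dots,\tau_g$ of at most $m$ terms each, with sums $ma_1,\dots,ma_g$, such that $(a_1,\dots,a_g)$ is realizable in $G$. Then $\tau$ is realizable in $G\square H$.
\end{proposition}

\begin{proof}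
Let $A_1,\dots,A_g$ be a partition of $V(G)$ into connected sets with $|A_h|=a_h$. The sets $A_h\times V(H)$ partition $V(G\square H)$, and $A_h\times V(H)$ induces the subgraph $G[A_h]\square H$. By Theorem~\ref{thm:parts}(a), $\tau_h$ is realizable in $G[A_h]\square H$. The union of these partitions over all $h$ realizes $\tau$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:parts}(a)]
Let $G$ be AP of order $n$, let $H$ be traceable of order $m$, and let $\tau$ be a sequence of positive integers with sum $nm$. Among any $m$ integers $t_1,\dots,t_m$ some nonempty subfamily has sum divisible by $m$: two of the $m+1$ partial sums $0,\ t_1,\ t_1+t_2,\ \dots,\ t_1+\dots+t_m$ are congruent modulo $m$, and their difference is the sum of a nonempty run of consecutive terms. As long as at least $m$ terms of $\tau$ remain, pick $m$ of them and remove such a subfamily as a group. If some terms are left at the end, there are fewer than $m$ of them, and they form a last group; its sum is divisible by $m$ because the total $nm$ is. The groups have at most $m$ terms and sums $ma_1,\dots,ma_g$ with $a_h\ge1$ and $a_1+\dots+a_g=n$. Since $G$ is AP, $(a_1,\dots,a_g)$ is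 realizable in $G$, and Proposition~\ref{prop:single} applies.
\end{proof}

For $m=2$ one may let each even term form a group and pair up the odd terms. In general groups of $m$ terms cannot be avoided, as the sequence $(1,1,\dots,1)$ shows, so Theorem~\ref{thm:parts}(a) is needed with the full number $m$ of parts.

\section{Layers, and the first cases}\label{sec:small}

We turn to Theorem~\ref{thm:parts}(a). If $A'$ is a spanning tree of $A$ and $P$ is a Hamiltonian path of $H$, then $A'\square P$ is a spanning subgraph of $A\square H$, and a set that is connected in $A'\square P$ is connected in $A\square H$. So \emph{from now on $A$ is a tree of order $a$ with vertex set $V$, and $H$ is the path $P_m$ with vertices $1,\dots,m$ in this order}. This is the only use of the traceability of $H$. For $X\subseteq V$ we write $\overline X=V\setminus X$ and $X^{(i)}=X\times\{i\}$. The set $V^{(i)}$ is \emph{layer} $i$; it induces a copy of $A$. The edges between layers are the \emph{vertical} edges $(v,i)(v,i+1)$. A \emph{component} of a set $X\subseteq V$ is the vertex set of a component of $A[X]$. We use one fact on trees throughout.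

\begin{lemma}\label{lem:shrink}
Let $X\subseteq V$ be connected and $0\le k\le|X|$. Then $X$ contains a connected set of size $k$. If $k\ge1$, this set can be chosen to contain any given vertex $x\in X$.
\end{lemma}

\begin{proof}
A tree with at least two vertices has at least two leaves. So from the tree $A[X]$ we can delete leaves other than $x$, one at a time, until $k\geq 1$ vertices are left. For $k=0$ take the empty set.
\end{proof}

We call the indices $1,\dots,m$ of the prescribed sizes \emph{items}. An item of size $s$ is \emph{large} if $s>a$, with \emph{excess} $\delta=s-a\ge1$, and \emph{small} if $s<a$, with \emph{deficiency} $f=a-s$. Size $0$ is allowed, so $1\le f\le a$. Since the average size is $a$, the excesses and the deficiencies have the same sum. The plan is to order the items, to realize a small item $i$ as a connected set inside layer $i$, and to pass the unused vertices of these layers on to the large items.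

\begin{example}[At most one large item]\label{ex:one}
Let $s_2\le\dots\le s_m\le a$. By Lemma~\ref{lem:shrink}, applied repeatedly, there are connected sets $T_2\subseteq\dots\subseteq T_m$ with $|T_i|=s_i$. Put $S_i=T_i^{(i)}$ for $i\ge2$ and let $S_1$ consist of all other vertices; then $|S_1|=s_1$. Since $V\supseteq\overline{T_2}\supseteq\dots\supseteq\overline{T_m}$, every vertex of $S_1$ is joined to layer $1$ by a vertical path inside $S_1$, so $S_1$ is connected. This settles the case $m=2$. The order of the small items matters. Let $A$ be a star, $m=3$ and $s_2,s_3\ge2$. Then $T_3$ contains the center, so a vertex of $\overline{T_3}^{(3)}$ can be attached to $S_1$ only vertically. This forces $\overline{T_3}\subseteq\overline{T_2}$, hence $s_2\le s_3$.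
\end{example}

\begin{example}[Two large items and a small one]\label{ex:two}
Let $m=3$, with sizes $a+\delta_1$, $a-f$, $a+\delta_3$ and $f=\delta_1+\delta_3$. Take a connected set $T$ of size $a-f$ and split $\overline T$ arbitrarily into $U_0$ and $W_0$ of sizes $\delta_1$ and $\delta_3$. The parts $V^{(1)}\cup U_0^{(2)}$, $T^{(2)}$ and $W_0^{(2)}\cup V^{(3)}$ are connected, since a vertex of layer $2$ has vertical neighbors in both full layers. With Example~\ref{ex:one}, this settles the case $m=3$.
\end{example}

\begin{example}[Three large items and a small one]\label{ex:three}
Let $m=4$, with excesses $\delta_1,\delta_2,\delta_4$ and deficiency $f=\delta_1+\delta_2+\delta_4$. The layer of the small item has only two neighboring layers, so one large item must be served indirectly. Put the small item in layer $3$. Item $1$ takes a set $U_1$ of size $u_1=\delta_1$ from layer $2$, and item $2$ is compensated by a set $U_0$ of size $u_0=\delta_1+\delta_2$ in layer $3$. The parts are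
\[
V^{(1)}\cup U_1^{(2)},\qquad \overline{U_1}^{(2)}\cup U_0^{(3)},\qquad T^{(3)},\qquad W_0^{(3)}\cup V^{(4)},
\]
where $U_0,T,W_0$ partition $V$. Only the second part is delicate, because it no longer owns a full layer. Choose $U_1$ with $\overline{U_1}$ connected and $T$ connected of size $a-f$, both by Lemma~\ref{lem:shrink}. If $U_0\subseteq\overline{U_1}$, the second part is connected. The set $V\setminus(T\cup U_1)$ has at least $f-u_1$ elements, so $U_0$ fits into it provided that
\[
u_0+u_1\le f .
\]
This inequality says that $\delta_1\le\delta_4$, which we can arrange by exchanging items $1$ and $4$. Some such condition is needed. Let $A$ be the star of order $10$ and take the sizes $14,12,3,11$ in this order, so that $u_1=4$ and $u_0=6$. Then $T$ contains the center, so $U_0$ consists of six leaves, each of which must have its vertical neighbor in $\overline{U_1}$. But the second part also needs the center of layer $2$, so $\overline{U_1}$, of size $6$, contains only five leaves.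
\end{example}

In general, longer runs of large items pass sets $U_q,\dots,U_1,U_0$ along, and they may do so on both sides of the small item. Then a set $U_l$ with $l\ge1$ has two duties: its complement must be connected, and it must itself be attached to $\overline{U_{l+1}}$ in the neighboring layer. Counting no longer suffices to find such sets, and the shape of the tree enters.

\section{Good sets in a tree}\label{sec:tree}

\begin{definition}
A pair $(Y,Z)$ of subsets of $V$ is \emph{linked} if $Z$ is nonempty and connected and every component of $Y$ meets $Z$.
\end{definition}

If $(Y,Z)$ is linked and $i,i'$ are consecutive layers in either order, then $Y^{(i')}\cup Z^{(i)}$ is connected, since each component of $Y^{(i')}$ is joined to the connected set $Z^{(i)}$ by a vertical edge. Conversely, for $Z$ nonempty and connected, $Y^{(i')}\cup Z^{(i)}$ is connected only if $(Y,Z)$ is linked, because all edges between the layers are vertical. Two ways of obtaining linked pairs will be used: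
\begin{itemize}
\item[(L1)] if $Z$ is nonempty and connected and $Y\subseteq Z$, then $(Y,Z)$ is linked;
\item[(L2)] if $(Y,Z)$ is linked and $F\subseteq Z$, then $(Y\cup F,Z)$ is linked, since a component of $Y\cup F$ contains a vertex of $F$ or a whole component of $Y$.
\end{itemize}

Our task is this: given a set $W$ with connected complement, find a set $W'$ of prescribed size with connected complement such that $(W,\overline{W'})$ is linked, and be able to repeat the step with $W'$ in place of $W$. By (L1) it would be enough to take $W'$ disjoint from $W$. The next example shows that this can be impossible even when $|W|+|W'|<a$, and that $W$ has to be chosen with care.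

\begin{example}\label{ex:spider}
Let $A$ be the tree of order $10$ made of three paths $c\,x_1x_2x_3$, $c\,y_1y_2y_3$, $c\,z_1z_2z_3$ with common end $c$. Call $X=\{x_1,x_2,x_3\}$, $Y=\{y_1,y_2,y_3\}$, $Z=\{z_1,z_2,z_3\}$ the legs. Let $W$ have size $4$ and connected complement. The complement has six vertices, so it does not fit into a leg and contains $c$. Hence $W$ meets at least two legs and contains the leaf of each leg that it meets. Two such sets $W$, $W'$ therefore share a leaf and are never disjoint.

For $W=\{x_2,x_3,y_3,z_3\}$ not even a linked partner exists. The components $\{y_3\}$ and $\{z_3\}$ must lie in $\overline{W'}$, so $W'$ misses two leaves, whereas it must contain two of the three. For $W=X\cup\{y_3\}$, however, take $W'=Z\cup\{x_3\}$. The sets overlap in $x_3$, but the component $X$ of $W$ still meets $\overline{W'}$ in $x_1$, and $y_3\in\overline{W'}$. So $(W,\overline{W'})$ is linked.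
\end{example}

The second choice works because $W$ contains a whole leg: $W'$ may cut into this leg as long as it spares the vertex next to $c$. We therefore work with sets that consist of whole ``legs'', with at most one exception. In a general tree the role of $c$ is played by a \emph{centroid}, a vertex $c$ such that every component of $A-c$ has at most $a/2$ vertices. A centroid exists. Indeed, choose $c$ so that the largest component $K$ of $A-c$ is as small as possible, and suppose $|K|>a/2$. Let $c'$ be the neighbor of $c$ in $K$. The component of $A-c'$ containing $c$ has $a-|K|<|K|$ vertices, and the other components lie in $K\setminus\{c'\}$; this contradicts the choice of $c$.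

Fix a centroid $c$. The components of $V\setminus\{c\}$ are the \emph{branches}, and the \emph{root} of a branch is its unique vertex adjacent to $c$. For a family $M$ of branches, $\bigcup M$ is their union and $\|M\|=|\bigcup M|$. All branches together have $a-1$ vertices. A \emph{tail} of a branch $Q$ is a set $O\subseteq Q$ such that $Q\setminus O$ is empty, or is connected and contains the root of $Q$. By Lemma~\ref{lem:shrink}, $Q$ has tails of all sizes $0,1,\dots,|Q|$.

\begin{definition}\label{def:good}
The empty set is \emph{good}. A nonempty set $W\subseteq V$ is \emph{good} if there are a family $M$ of branches, a branch $Q\in M$ and a tail $O$ of $Q$ such that $W=\bigcup(M\setminus\{Q\})\cup O$ and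
\begin{equation}\label{eq:star}
\|M\setminus\{R\}\|\le|W|\qquad\text{for all }R\in M .
\end{equation}
\end{definition}

If $W$ is good, then $\overline W$ consists of $c$, whole branches and possibly the set $Q\setminus O$, which is attached to $c$ by its root. So \emph{$\overline W$ is connected and nonempty}. Since $|W|=\|M\|-|Q\setminus O|$, condition \eqref{eq:star} says that $|Q\setminus O|\le|R|$ for all $R\in M$. Its purpose is as follows. The partner $W'$ will avoid $Q$ altogether, so the vertices of $Q\setminus O$ are lost to it although they are not in $W$. In return $W'$ may cut into one whole branch $R$ of $W$, and by \eqref{eq:star} this makes up for the loss.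

\begin{lemma}\label{lem:good}
\begin{itemize}
\item[(i)] If $N$ is a family of branches and $0\le w\le\|N\|$, then $\bigcup N$ contains a good set of size $w$. In particular there are good sets of all sizes $0,\dots,a-1$.
\item[(ii)] Let $W$ be good of size $w$, and let $w'\ge0$ be an integer with $w'\le(a-1)/2$ and $w+w'\le a-2$. Then there is a good set $W'$ of size $w'$ such that $(W,\overline{W'})$ is linked.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $w=0$ take the empty set. For $w\ge1$ let $M\subseteq N$ be minimal with respect to inclusion among the subfamilies with $\|M\|\ge w$, and let $Q\in M$. By minimality $\|M\setminus\{R\}\|<w$ for all $R\in M$. Hence $1\le w-\|M\setminus\{Q\}\|\le|Q|$. Let $O$ be a tail of $Q$ of this size. Then $\bigcup(M\setminus\{Q\})\cup O$ has size $w$ and satisfies \eqref{eq:star}.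

(ii) If $w'=0$, take $W'=\emptyset$; if $w=0$, take any good set $W'$ of size $w'$. In both cases $W\subseteq\overline{W'}$, and (L1) applies. Now let $w,w'\ge1$, let $M,Q,O$ be as in Definition~\ref{def:good}, and let $N$ be the family of branches not in $M$, so that $\|N\|=a-1-\|M\|$.

If $\|N\|\ge w'$, part (i) gives a good set $W'\subseteq\bigcup N$ of size $w'$. It is disjoint from $W\subseteq\bigcup M$, and (L1) applies again.

Suppose that $\|N\|<w'$. We first show that $M$ contains a branch other than $Q$; this is where the centroid is used. If $M=\{Q\}$, then
\[
\|N\|=a-1-|Q|\ge a-1-\lfloor a/2\rfloor=\lfloor(a-1)/2\rfloor\ge w',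
\]
a contradiction. So fix $R\in M$ with $R\ne Q$; then $R\subseteq W$. By \eqref{eq:star} and $w+w'\le a-2$,
\[
\|N\cup\{R\}\|=a-1-\|M\setminus\{R\}\|\ge a-1-w\ge w'+1 .
\]
Let $M'\subseteq N\cup\{R\}$ be minimal with $\|M'\|\ge w'+1$; the extra $1$ is the room that lets us spare the root of $R$. As $\|N\|<w'$, we have $R\in M'$. By minimality, $\|M'\setminus\{R'\}\|\le w'$ for all $R'\in M'$. Together with $\|M'\|\ge w'+1$ this gives $0\le w'-\|M'\setminus\{R\}\|<|R|$. Let $O'$ be a tail of $R$ of size $w'-\|M'\setminus\{R\}\|$. Then $O'\neq R$, so $O'$ does not contain the root of $R$. The set $W'=\bigcup(M'\setminus\{R\})\cup O'$ has size $w'$ and is good, with $M'$, $R$, $O'$ in the roles of $M$, $Q$, $O$.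

It remains to see that every component of $W$ meets $\overline{W'}$. Since $c\notin W$, each component of $W$ lies in one branch of $M$. The branch $R$ is itself a component of $W$, and its root lies in $\overline{W'}$. Every other component lies in a branch of $M\setminus\{R\}$, and these branches are disjoint from $W'\subseteq\bigcup(N\cup\{R\})$.
\end{proof}

\begin{remark}
Neither bound in (ii) can be dropped. Let $A$ have edges $cx_1$, $x_1x_2$, $cy_1$, $y_1y_2$, $c\ell$, $c\ell'$, so $a=7$. The set $W=\{x_2,\ell,\ell'\}$ is good, and for $w'=3$ we have $w'\le(a-1)/2$ and $w+w'=a-1$. A connected set meeting all three components of $W$ contains $x_2,x_1,c,\ell,\ell'$, but $\overline{W'}$ would have only four vertices. Next let $A$ be the path of order $7$, let $W$ consist of an end vertex, and let $w'=4$, so $w+w'=a-2$. A good set avoiding that end vertex lies in the other branch and has at most three vertices.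
\end{remark}

We now produce all the sets that are needed around one small item, with runs of large items on both sides. The set $T$ will be the small item, $U_0$ and $W_0$ the parts of its layer passed to either side, and $U_l$, $W_l$ the sets passed on at distance $l$.

\begin{lemma}\label{lem:chain}
Let $f\le a$ and $q,r\ge0$, and let $u_0>u_1>\dots>u_q>0$ and $w_0>w_1>\dots>w_r>0$ be integers such that $u_0+w_0=f$, $u_0+u_1\le f$ if $q\ge1$, and $w_0+w_1\le f$ if $r\ge1$. Then there are sets $T,U_0,\dots,U_q,W_0,\dots,W_r\subseteq V$ with $|U_l|=u_l$ and $|W_l|=w_l$ such that
\begin{itemize}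
\item[(a)] $U_0,T,W_0$ partition $V$, and $T$ is connected of size $a-f$;
\item[(b)] $(U_{l-1},\overline{U_l})$ is linked for $1\le l\le q$, and $(W_{l-1},\overline{W_l})$ is linked for $1\le l\le r$.
\end{itemize}
In particular $\overline{U_l}$ and $\overline{W_l}$ are connected for $l\ge1$.
\end{lemma}

\begin{proof}
Put $u_1=0$ if $q=0$ and $w_1=0$ if $r=0$. Since $0<u_0,w_0<f$, in all cases
\begin{equation}\label{eq:one}
u_0+u_1\le f,\qquad w_0+w_1\le f,\qquad u_1\le u_0-1,\qquad w_1\le w_0-1 .
\end{equation}
It follows that $2u_1+1\le f$ and $2w_1+1\le f$, and that $u_1+w_1\le u_0+w_0-2$. Using $f\le a$, we get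
\begin{equation}\label{eq:two}
u_1,w_1\le(a-1)/2,\qquad u_1+w_1\le a-2 .
\end{equation}
For $1\le l<q$ we also have $u_{l+1}\le u_1\le(a-1)/2$ and $u_l+u_{l+1}\le2u_1-1\le a-2$, and for $1\le l<r$ we have $w_{l+1}\le w_1\le(a-1)/2$ and $w_l+w_{l+1}\le2w_1-1\le a-2$.

The middle layer has to be divided so that $U_0$ is attached to $\overline{U_1}$ and $W_0$ to $\overline{W_1}$. We keep both $T$ and $W_0$ inside $\overline{W_1}$. Then $W_1$ must be a subset of $U_0$, and so $(W_1,\overline{U_1})$ must be linked. Accordingly, choose a good set $W_1$ of size $w_1$ by Lemma~\ref{lem:good}(i), and then, by Lemma~\ref{lem:good}(ii) and \eqref{eq:two}, a good set $U_1$ of size $u_1$ with $(W_1,\overline{U_1})$ linked. Applying Lemma~\ref{lem:good}(ii) repeatedly, choose good sets $U_2,\dots,U_q$ and $W_2,\dots,W_r$ of the required sizes such that the pairs in (b) are linked for $l\ge2$.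

The set $\overline{W_1}$ is connected of size $a-w_1\ge a-f$, so it contains a connected set $T$ of size $a-f$. By \eqref{eq:one}, $w_1\le f-w_0=u_0$ and
\[
|V\setminus(T\cup W_1\cup U_1)|\ge a-(a-f)-w_1-u_1=(f-u_1)-w_1\ge u_0-w_1 .
\]
Choose $F\subseteq V\setminus(T\cup W_1\cup U_1)$ of size $u_0-w_1$, and put $U_0=W_1\cup F$ and $W_0=V\setminus(T\cup U_0)$. Then $|U_0|=u_0$, the sets $U_0$ and $T$ are disjoint, and $|W_0|=a-(a-f)-u_0=w_0$. This proves (a). Since $W_1\subseteq U_0$, we have $W_0\subseteq\overline{W_1}$, so $(W_0,\overline{W_1})$ is linked by (L1). Since $(W_1,\overline{U_1})$ is linked and $F\subseteq\overline{U_1}$, the pair $(U_0,\overline{U_1})$ is linked by (L2).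
\end{proof}

\section{Ordering the items}\label{sec:order}

Items of size exactly $a$ get one full layer each, at the end of the path. The remaining $m'$ items have sizes summing to $am'$, and the first $m'$ layers induce $A\square P_{m'}$. So we may assume that $m\ge1$ and that every item is large or small.

List the small items by \emph{nondecreasing size}, as Example~\ref{ex:one} suggests, and the large items in any order. We merge the two lists into one sequence. At each moment let the \emph{balance} $E$ be the sum of the excesses minus the sum of the deficiencies of the items placed so far; initially $E=0$. While items remain, proceed as follows.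
\begin{itemize}
\item If $E\le0$, place the next large item.
\item If $E>0$, let $f$ be the deficiency of the next small item. If a large item remains and the excess $\delta$ of the next large item satisfies $2E+\delta\le f$, place that large item. Otherwise place the next small item.
\end{itemize}
The rule can always be followed. The excesses minus the deficiencies of the remaining items sum to $-E$. If $E\le0$ and items remain, they cannot all be small; if $E>0$, a small item remains.

The test $2E+\delta\le f$ comes from the hypotheses of Lemma~\ref{lem:chain}. Suppose $0<E<f$. If the large item is placed before the small one, the two consecutive balances $E$ and $E+\delta$ have sum $2E+\delta$. If it is placed after it, the absolute values $f-E$ and $f-E-\delta$ have sum $2f-(2E+\delta)$. One of the two sums is at most $f$, and the rule picks that side.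

Renumber the items $1,\dots,m$ in the order placed; item $i$ will have layer $i$ as its home. Let $f_i$ be the deficiency of a small item $i$, and let $E_i$ be the balance after item $i$, so that $E_i=s_1+\dots+s_i-ia$ and $E_0=E_m=0$. A positive $E_i$ counts the vertices that the first $i$ items need from later layers; for negative $E_i$, the number $-E_i$ counts the vertices that they leave for later items. Small items are placed only at a positive balance, so each item $i$ has exactly one of the following types:
\begin{center}
\begin{tabular}{lll}
$L^0$: & large, $E_{i-1}\le0\le E_i$; & it will keep its whole layer;\\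
$L^+$: & large, $E_{i-1}>0$; & it gives to an earlier item and takes from layer $i+1$;\\
$L^-$: & large, $E_i<0$; & it takes from layer $i-1$ and gives to item $i+1$;\\
$S^0$: & small, $E_{i-1}\ge f_i$; & here $E_i\ge0$;\\
$S^\times$: & small, $0<E_{i-1}<f_i$; & here $E_i<0$: the balance changes sign.
\end{tabular}
\end{center}

\begin{lemma}\label{lem:types}
\begin{itemize}
\item[(a)] Item $1$ is $L^0$. Let $i$ be $L^0$ or $S^0$. If $E_i=0$, then $i=m$ or item $i+1$ is $L^0$. If $E_i>0$, then item $i+1$ exists and is $S^0$, $L^+$ or $S^\times$.
\item[(b)] Let $i$ be $L^+$ and let $f$ be the deficiency of the first small item after $i$. Then $E_{i-1}+E_i\le f$, and item $i+1$ exists and is $L^+$ or $S^\times$.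
\item[(c)] Let $i$ be $S^\times$ or $L^-$. Then item $i+1$ exists and is $L^-$ or $L^0$. If $i$ is $S^\times$ and $i+1$ is $L^-$, then $(-E_i)+(-E_{i+1})\le f_i-1$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $E_m=0$, item $i+1$ exists whenever $E_i\ne0$.

(a) An item placed at balance $0$ is large and makes the balance positive, so it is $L^0$. An item placed at a positive balance is $L^+$ or small.

(b) Let $\delta$ be the excess of $i$. Item $i$ passed the test, so $E_{i-1}+E_i=2E_{i-1}+\delta\le f$. As $E_{i-1}>0$, this gives $0<E_i<f$. Thus item $i+1$ exists; if it is large it is $L^+$, and if it is small it has deficiency $f>E_i$ and is $S^\times$.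

(c) Here $E_i<0$, so item $i+1$ exists and is large, of type $L^-$ or $L^0$. Let $i$ be $S^\times$ and let $\delta$ be the excess of $i+1$. Item $i+1$ was the next large item when $i$ was placed, and it failed the test: $2E_{i-1}+\delta\ge f_i+1$. Hence
\[
(-E_i)+(-E_{i+1})=(f_i-E_{i-1})+(f_i-E_{i-1}-\delta)=2f_i-(2E_{i-1}+\delta)\le f_i-1 .\qedhere
\]
\end{proof}

A \emph{block} is an $L^0$ item $i$ together with the maximal run $i+1,\dots,i+p$ of $S^0$ items that follows it ($p\ge0$). A \emph{chain} is an $S^\times$ item $j$ together with the maximal run $j-q,\dots,j-1$ of $L^+$ items before it and the maximal run $j+1,\dots,j+r$ of $L^-$ items after it ($q,r\ge0$). Read the sequence from the left. It begins with a block. Let a block end at $k$. If $E_k=0$, then by Lemma~\ref{lem:types}(a) the sequence ends or a new block begins. If $E_k>0$, item $k+1$ is $L^+$ or $S^\times$, by (a) and the maximality of the block; by (b) the run of $L^+$ items ends with an $S^\times$ item; and by (c) the run of $L^-$ items after it ends with an $L^0$ item. We have shown: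
\begin{quote}
\emph{The sequence of items is a concatenation of blocks and chains. Every chain is directly preceded and directly followed by a block, and a block ending at $k$ is followed by a chain if and only if $E_k>0$.}
\end{quote}
Blocks will be treated as in Example~\ref{ex:one} and chains as in Examples~\ref{ex:two} and~\ref{ex:three}.

\section{The partition}\label{sec:partition}

We split each layer $i$ according to a partition $V=P_i\cup C_i\cup N_i$. The part $P_i^{(i)}$ will go to a previous item, $C_i^{(i)}$ to the current item $i$, and $N_i^{(i)}$ to the next item. Chains are treated first, because a block has to fit the chain that follows it.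

\subsection*{Chains}
Consider the chain $j-q,\dots,j+r$ of an $S^\times$ item $j$. Put $f=f_j$ and
\[
u_l=E_{j-l-1}\quad(0\le l\le q),\qquad w_l=-E_{j+l}\quad(0\le l\le r).
\]
The $u_l$ are the balances before the items $j,j-1,\dots,j-q$, which are $S^\times$ or $L^+$, so they are positive. The $w_l$ are the negatives of the balances after the items $j,\dots,j+r$, which are $S^\times$ or $L^-$, so they are positive too. For $l\geq1$, the difference $u_{l-1}-u_l$ is the excess of item $j-l$ and $w_{l-1}-w_l$ is the excess of item $j+l$; hence both sequences decrease strictly. Further, $u_0+w_0=E_{j-1}-E_j=f\le a$. If $q\ge1$, Lemma~\ref{lem:types}(b) for the item $j-1$ gives $u_0+u_1\le f$. If $r\ge1$, Lemma~\ref{lem:types}(c) gives $w_0+w_1\le f$. So Lemma~\ref{lem:chain} applies. With the sets that it provides, write $T_j=T$ and define $(P_i,C_i,N_i)$ to be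
\[
\begin{array}{ll}
(U_l,\overline{U_l},\emptyset) & \text{for } i=j-l,\ 1\le l\le q,\\[2pt]
(U_0,T_j,W_0) & \text{for } i=j,\\[2pt]
(\emptyset,\overline{W_l},W_l) & \text{for } i=j+l,\ 1\le l\le r.
\end{array}
\]
By Lemma~\ref{lem:chain}(b),
\begin{equation}\label{eq:linked}
(P_{i+1},C_i)\text{ is linked if $i$ is }L^+,\qquad (N_{i-1},C_i)\text{ is linked if $i$ is }L^- .
\end{equation}

\subsection*{Blocks}
Consider a block $i,\dots,k$ with $k=i+p$. For the $L^0$ item $i$ put $(P_i,C_i,N_i)=(\emptyset,V,\emptyset)$, and set $P_{m+1}=N_0=\emptyset$. The set $P_{k+1}$ is now defined for every block: if $E_k=0$, then $k=m$ or item $k+1$ is $L^0$, and $P_{k+1}=\emptyset$; if $E_k>0$, then $k+1=j-q$ is the first item of a chain, and $P_{k+1}=U_q$ has size $u_q=E_k$. In both cases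
\begin{equation}\label{eq:end}
|P_{k+1}|=E_k .
\end{equation}
The $L^0$ item $i$ will receive $P_{k+1}^{(k+1)}$ and has to reach it vertically through the layers $i+1,\dots,k$. So the small items of the block must avoid $P_{k+1}$. Let $p\ge1$. We claim that $\overline{P_{k+1}}$ contains a connected set $Z$ with $|Z|\ge s_k$.
\begin{itemize}
\item If $E_k=0$, take $Z=V$.
\item If $E_k>0$ and $q=0$, then $P_{k+1}=U_0$, whose complement need not be connected. Take $Z=T_j\subseteq\overline{U_0}$. Since the small items are placed by nondecreasing size and $k<j$, we have $s_k\le s_j=|T_j|$.
\item If $E_k>0$ and $q\ge1$, take $Z=\overline{U_q}$, which is connected by Lemma~\ref{lem:chain}. Since $u_q<u_0<f_j$, we have $s_k\le s_j=a-f_j<a-u_q=|Z|$.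
\end{itemize}
As $s_{i+1}\le\dots\le s_k$, Lemma~\ref{lem:shrink} gives connected sets $T_{i+1}\subseteq\dots\subseteq T_k\subseteq Z$ with $|T_h|=s_h$. For $i<h\le k$ put $(P_h,C_h,N_h)=(\overline{T_h},T_h,\emptyset)$. Then, also when $p=0$,
\begin{equation}\label{eq:nested}
V\supseteq P_{i+1}\supseteq\dots\supseteq P_k\supseteq P_{k+1}.
\end{equation}
These are the only places where the order of the small items is used.

\subsection*{Assignment}
Every layer is now split, and the sizes of the three parts are as in Table~\ref{tab:sizes}. In all cases $|N_i|=\max(0,-E_i)$; this holds for $i=0$ as well.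

\begin{table}[ht]
\centering
\begin{tabular}{c|ccc}
type of $i$ & $|P_i|$ & $|C_i|$ & $|N_i|$\\ \hline
$L^0$ & $0$ & $a$ & $0$\\
$S^0$ & $f_i$ & $s_i$ & $0$\\
$L^+$ & $E_{i-1}$ & $a-E_{i-1}$ & $0$\\
$S^\times$ & $E_{i-1}$ & $s_i$ & $-E_i$\\
$L^-$ & $0$ & $a+E_i$ & $-E_i$
\end{tabular}
\caption{The numbers of vertices of layer $i$ that go to a previous item, to item $i$, and to item $i+1$.}\label{tab:sizes}
\end{table}

Give $C_i^{(i)}$ to item $i$ and $N_i^{(i)}$ to item $i+1$; note that $N_m=\emptyset$ because $E_m=0$. The set $P_i$ is empty unless $i$ is $S^0$, $L^+$ or $S^\times$. In these cases item $i-1$ exists and is $L^+$ or belongs to a block, by the structure found in Section~\ref{sec:order}. Give $P_i^{(i)}$ to item $i-1$ if that item is $L^+$, and otherwise to the $L^0$ item of the block containing $i-1$. Every vertex of $A\square P_m$ is given to exactly one item, so the sets $S_i$ of vertices given to the items $i=1,\dots,m$ form a partition. We determine $S_i$ for each type and check its size and connectivity. For a large item $i$ we use that its excess is $E_i-E_{i-1}$, so $s_i=a+E_i-E_{i-1}$.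

\emph{Item $i$ is small.} The sets $P_h$ go to large items, and $N_{i-1}=\emptyset$ because $E_{i-1}>0$. So $S_i=T_i^{(i)}$, which is connected of size $s_i$.

\emph{Item $i$ is $L^+$.} Again $N_{i-1}=\emptyset$, so $S_i=C_i^{(i)}\cup P_{i+1}^{(i+1)}$. This is connected by \eqref{eq:linked}. Item $i+1$ is $L^+$ or $S^\times$, so $|P_{i+1}|=E_i$ and $|S_i|=a-E_{i-1}+E_i=s_i$.

\emph{Item $i$ is $L^-$.} It receives no set $P_h$, so $S_i=N_{i-1}^{(i-1)}\cup C_i^{(i)}$. This is connected by \eqref{eq:linked}. As $E_{i-1}<E_i<0$, we get $|S_i|=-E_{i-1}+a+E_i=s_i$.

\emph{Item $i$ is $L^0$, with block $i,\dots,k$.} Here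
\[
S_i=N_{i-1}^{(i-1)}\cup V^{(i)}\cup P_{i+1}^{(i+1)}\cup\dots\cup P_k^{(k)}\cup P_{k+1}^{(k+1)} .
\]
Layer $i$ is connected, and each vertex of $N_{i-1}^{(i-1)}$ has its vertical neighbor there. By \eqref{eq:nested}, each vertex of $S_i$ in a layer $h>i$ is joined to layer $i$ by a vertical path inside $S_i$. So $S_i$ is connected. Since $E_{i-1}\le0$ and $E_k=E_i-f_{i+1}-\dots-f_k$, Table~\ref{tab:sizes} and \eqref{eq:end} give
\[
|S_i|=-E_{i-1}+a+(f_{i+1}+\dots+f_k)+E_k=-E_{i-1}+a+E_i=s_i .
\]
This completes the proof of Theorem~\ref{thm:parts}(a), and with it the proof of Theorem~\ref{thm:main}. \hfill$\square$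

\begin{example}
Let $A$ be the tree of Example~\ref{ex:spider}, so $a=10$, and let $m=5$ with one small item of size $0$ and large items listed as $14,11,11,14$. The rule places $14$ ($E_1=4$); then $11$, since $2\cdot4+1\le10$ ($E_2=5$); then the small item, since $2\cdot5+1>10$ ($E_3=-5$); then $11$ ($E_4=-4$) and $14$ ($E_5=0$). The types are $L^0,L^+,S^\times,L^-,L^0$, and the chain $2,3,4$ has $u_0=w_0=5$ and $u_1=w_1=4$. Take $W_1=X\cup\{y_3\}$ and $U_1=Z\cup\{x_3\}$ as in Example~\ref{ex:spider}, $T=\emptyset$ and $F=\{y_2\}$. Then $U_0=X\cup\{y_2,y_3\}$ and $W_0=\{c,y_1\}\cup Z$. The array shows the item to which each vertex is given.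
\[
\begin{array}{c|c|ccc|ccc|ccc}
 & c & x_1 & x_2 & x_3 & y_1 & y_2 & y_3 & z_1 & z_2 & z_3\\ \hline
\text{layer }1 & 1&1&1&1&1&1&1&1&1&1\\
\text{layer }2 & 2&2&2&1&2&2&2&1&1&1\\
\text{layer }3 & 4&2&2&2&4&2&2&4&4&4\\
\text{layer }4 & 4&5&5&5&4&4&5&4&4&4\\
\text{layer }5 & 5&5&5&5&5&5&5&5&5&5
\end{array}
\]
The vertex $(x_3,3)$ of item $2$ has no vertical neighbor in its part. It is attached through $(x_2,3)$, along the whole branch $X$ contained in $W_1$.
\end{example}

\section{The number of parts, and the converse}\label{sec:limits}

In the proof above each item owns a layer, so the method stops at $m$ parts. Stars show that this is a limit of the statement and not only of the method.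

\begin{proof}[Proof of Theorem~\ref{thm:parts}(b)]
Let $H$ be any graph of order $m\ge1$. We treat any number $k\ge m+1$ of parts; the theorem is the case $k=m+1$. Let $A=K_{1,t}$ with center $c$ and $t+1=k(m+1)$, so that $A\square H$ has order $k\cdot m(m+1)$. Consider the sequence of $k$ terms equal to $m(m+1)$. After deleting $\{c\}\times V(H)$ from $A\square H$, there are no edges between the sets $\{\ell\}\times V(H)$ for different leaves $\ell$. So a connected set that avoids $\{c\}\times V(H)$ has at most $m$ vertices. Since $m(m+1)>m$, each of the $k$ disjoint parts would contain a vertex of $\{c\}\times V(H)$. This set has only $m<k$ vertices.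
\end{proof}

Together with Theorem~\ref{thm:parts}(a), this proof shows the following for every traceable graph $H$ of order $m$. The largest $k$ with the property that, for every connected graph $A$, all sequences of $k$ positive integers with sum $|V(A\square H)|$ are realizable in $A\square H$ is exactly $k=m$.

Finally, the converse of Theorem~\ref{thm:main} fails: $G\square H$ may be AP, with $H$ traceable, although $G$ is not AP. We saw in Section~\ref{sec:intro} that $K_{1,3}$ is not AP. Let $c$ be its center and $\ell_1,\ell_2,\ell_3$ its leaves, and mark the vertices of the second layer of $K_{1,3}\square K_2$ by primes. Then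
\[
\ell_1,\ \ell_1',\ c',\ \ell_2',\ \ell_2,\ c,\ \ell_3,\ \ell_3'
\]
is a Hamiltonian path, so $K_{1,3}\square K_2$ is traceable and hence AP.

\begin{thebibliography}{9}

\bibitem{source}
\emph{On the Cartesian product of an arbitrarily partitionable graph and a traceable graph},
\texttt{https://pdfs.semanticscholar.org/\allowbreak d86d/\allowbreak ac77a7094e1e298b21d8560992d335d2f122.pdf}

\end{thebibliography}
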